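\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}


\title{Large $t$-intersecting families of integer partitions}

\begin{abstract}
Two integer partitions $t$-intersect if they have at least $t$ common parts, counted with multiplicity. It was conjectured that, for all $n\ge t$, the partitions of $n$ with at least $t$ parts equal to $1$ form a $t$-intersecting family of maximum size among the partitions of $n$. We show that this fails for every $t\ge1$ at $n=t+56$, and that it fails for all $t\ge 1$ and all $n\ge t+d_0$, where $d_0$ is an absolute constant. The better families are weighted majorities on the small parts. For $t=o(\sqrt n)$ we determine, to first order in the exponent, how many partitions the best family misses: the number is $e^{(\gamma+o(1))\sqrt n}$ with $\gamma=\sqrt{\pi^2/2+2\log^2 2}$. We also locate a sharp threshold at $t=\tau^*\sqrt n\log n$, with $\tau^*=\sqrt6\,(1-\log 2)/(2\pi)$: below it some $t$-intersecting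 family contains almost all partitions of $n$, and above it no such family contains more than a proportion $\frac12+o(1)$.
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{partition} of a positive integer $n$ is a multiset of positive integers, its \emph{parts}, with sum $n$. Its \emph{length} is the number of its parts. Let $P_n$ be the set of partitions of $n$, let $p(n)=|P_n|$, and let $p(0)=1$. For a partition $\lambda$ we write $m_i(\lambda)$ for the multiplicity of the part $i$, $\operatorname{supp}\lambda=\{i:m_i(\lambda)\ge1\}$ for the set of its parts, and $|\lambda|$ for the sum of its parts. Two partitions $\lambda,\mu$ \emph{$t$-intersect} if they have at least $t$ common parts, counted with multiplicity: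
\[
\sum_i\min(m_i(\lambda),m_i(\mu))\ge t .
\]
A family $\mathcal A\subseteq P_n$ is \emph{$t$-intersecting} if any two members $\lambda,\mu$ of $\mathcal A$ $t$-intersect, and \emph{intersecting} if it is $1$-intersecting. Let $M_t(n)$ be the maximum size of a $t$-intersecting family $\mathcal A\subseteq P_n$.

We include the case $\lambda=\mu$ in this definition, so all members have length at least $t$. This is harmless. A partition of length less than $t$ $t$-intersects nothing, so if only distinct members were compared, a family containing such a partition would have exactly one member, and one is at most the size $p(n-t)$ of the family $P_n(t)$ considered next.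

The simplest way to build a $t$-intersecting family is to prescribe $t$ parts that every member must contain. If these parts have sum $b\le n$, deleting them shows that the family has $p(n-b)$ members. Since $p$ is nondecreasing (add a part $1$), the cheapest choice is to prescribe $t$ ones. This gives
\[
P_n(t)=\{\lambda\in P_n: m_1(\lambda)\ge t\},\qquad |P_n(t)|=p(n-t),
\]
and leads to the following natural guess.

\begin{conjecture}[{\cite[Conjecture 1.4]{IIP}}]
For $n\ge t$, $P_n(t)$ is a $t$-intersecting subset of $P_n$ of maximum size.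
\end{conjecture}

There is a reason to doubt it. Take $t=1$. A typical partition of a large $n$ contains all of the parts $1,2,3$. If each of these parts is missing from only a small proportion of the partitions, we should not insist on any single one of them, but on \emph{two out of the three}. Two such partitions still have a common part, and a partition is excluded only when two rare events happen together. We shall see that this objection is decisive.

\subsection{Results}

We use natural logarithms throughout.

\begin{theorem}\label{thm:explicit}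
For every $t\ge1$ and $n=t+56$,
\[
M_t(n)\ge p(56)+431>p(56)=|P_n(t)| .
\]
\end{theorem}

So the conjecture is false for every $t$. The next results measure how far from optimal $P_n(t)$ is. Let $r(0)=1$ and $r(n)=p(n)-p(n-1)$ for $n\ge1$. As $p(n-1)$ counts the partitions of $n$ containing a $1$, $r(n)$ is the number of partitions of $n$ with no part equal to $1$. Put
\[
\Phi=\frac{\pi^2}8+\frac{\log^22}2,\qquad
\gamma=2\sqrt\Phi=\sqrt{\frac{\pi^2}2+2\log^22}=2.428\ldots
\]

\begin{theorem}\label{thm:asymp}
\begin{enumerate}
\item[(i)] For all $n\ge1$, $M_1(n)\ge p(n)-e^{\gamma\sqrt n}$.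
\item[(ii)] If $t=t(n)\ge1$ and $t=o(\sqrt n)$, then $p(n)-M_t(n)=e^{(\gamma+o(1))\sqrt n}$ as $n\to\infty$.
\end{enumerate}
By contrast, for $n\ge2$ and $1\le t\le n$,
\[
p(n)-|P_n(t)|\ge r(n)\ge\frac{p(n)}{n+1}=e^{(\pi\sqrt{2/3}+o(1))\sqrt n},
\]
and $\pi\sqrt{2/3}=2.565\ldots>\gamma$.
\end{theorem}

\begin{corollary}\label{cor:all}
There is an absolute constant $d_0$ such that the conjecture fails for all $t\ge1$ and all $n\ge t+d_0$. It holds whenever $t\le n\le t+4$.
\end{corollary}

We do not determine for which values of $n-t$ between $5$ and $d_0$ the conjecture holds.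

\begin{theorem}\label{thm:threshold}
Let $\tau^*=\frac{\sqrt6\,(1-\log2)}{2\pi}=0.119\ldots$, let $c=\pi/\sqrt6$, and fix $\varepsilon>0$.
\begin{enumerate}
\item[(i)] There are $c_\varepsilon>0$ and $n_\varepsilon$ such that
\[
M_t(n)\ge\bigl(1-e^{-c_\varepsilon\log^2n}\bigr)p(n)\qquad\text{for all } n\ge n_\varepsilon,\ 1\le t\le(\tau^*-\varepsilon)\sqrt n\log n,
\]
whereas $|P_n(t)|\le Ce^{-ct/\sqrt n}\,p(n)$ for all $1\le t\le n$, with $C$ absolute.
\item[(ii)] If $t\ge(\tau^*+\varepsilon)\sqrt n\log n$, then $M_t(n)\le(\frac12+o(1))p(n)$ as $n\to\infty$.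
\end{enumerate}
\end{theorem}

Thus when $t/\sqrt n\to\infty$ but $t\le(\tau^*-\varepsilon)\sqrt n\log n$, some $t$-intersecting family contains almost all of $P_n$, while $P_n(t)$ is a vanishing proportion of it.

\subsection{The method}\label{sec:method}

All our families are majorities: a partition is admitted if it contains more than half, in a suitable weighting, of the small parts. For larger $t$ the majority must be won by a sufficient margin, and in Theorem~\ref{thm:threshold} parts are counted with truncated multiplicities. The weights, and all the estimates, come from one device. For $0<q<1$ give each partition $\lambda$, of any nonnegative integer, the probability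
\begin{equation}\label{eq:product}
q^{|\lambda|}\prod_{j\ge1}(1-q^j).
\end{equation}
Since $|\lambda|=\sum_j j\,m_j(\lambda)$, the multiplicities are then independent with $\mathbf P(m_j=a)=(1-q^j)q^{ja}$ for $a\ge0$. In particular $j$ is a part with probability $q^j$. All partitions of $n$ have the same probability, so conditionally on $|\lambda|=n$ the partition is uniform on $P_n$. We call \eqref{eq:product} the \emph{product measure} with parameter $q=e^{-\delta}$. The value of $\delta$ is of order $n^{-1/2}$ and will differ from section to section.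

In the product measure the objection raised above is a one-line computation. As $1-q^i\le i(1-q)$, the probability that at least two of the parts $1,2,3$ are missing is at most $(1\cdot2+1\cdot3+2\cdot3)(1-q)^2=11(1-q)^2$. This is smaller than the probability $1-q$ that $1$ is missing as soon as $1-q<\frac1{11}$.

Section~\ref{sec:few} illustrates this idea with three parts and then proves Theorem~\ref{thm:explicit} with four. Section~\ref{sec:upper} uses all parts $i$ with $q^i\ge\frac12$ and proves the existence part of Theorem~\ref{thm:asymp}. Section~\ref{sec:lower} proves the matching bound by exhibiting many pairs of partitions of $n$ with no common part. Section~\ref{sec:cor} proves Corollary~\ref{cor:all}. Section~\ref{sec:threshold} treats $t$ of order $\sqrt n\log n$, where multiplicities take over the role of supports.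

\section{Majorities on few parts}\label{sec:few}

\subsection{Two preliminary facts}

The first fact shows that a counterexample for one value of $t$ persists for all larger values, with the same $n-t$.

\begin{lemma}[shift]\label{lem:shift}
For $n\ge t\ge1$, $M_{t+1}(n+1)\ge M_t(n)$, while $|P_{n+1}(t+1)|=|P_n(t)|=p(n-t)$. Hence if the conjecture fails for $(n,t)$, it fails for $(n+1,t+1)$.
\end{lemma}

\begin{proof}
Add a part $1$ to every member of a $t$-intersecting family in $P_n$. This map is injective, and it increases $\min(m_1(\lambda),m_1(\mu))$ by one for every two members $\lambda,\mu$.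
\end{proof}

\begin{lemma}\label{lem:r}
$r(m)\le r(m+1)$ for $m\ge1$, and $r(n)\ge p(n)/(n+1)$ for $n\ge2$.
\end{lemma}

\begin{proof}
Take a partition of $m\ge1$ with no part $1$ and add $1$ to one copy of its largest part. The new largest part occurs only once, so the original partition can be recovered by subtracting $1$ from it. This injection proves the first claim. For $n\ge2$ we also have $r(0)=1\le r(n)$, because the partition with the single part $n$ has no part $1$. Hence $p(n)=\sum_{j=0}^nr(j)\le(n+1)r(n)$.
\end{proof}

\subsection{An illustration: two out of three}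

We first look at the smallest case in which the idea is visible. It shows, without numerical values, that the conjecture fails for $t=1$ and infinitely many $n$. This is contained in Corollary~\ref{cor:all} and is not used later.

Let $n\ge6$ and let $\mathcal A$ be the family of partitions of $n$ that contain at least two of the parts $1,2,3$. It is intersecting because two $2$-element subsets of $\{1,2,3\}$ have a common element. The members of $\mathcal A\setminus P_n(1)$ contain $2$ and $3$ but not $1$. Removing one $2$ and one $3$, we see that there are $r(n-5)$ of them. The members of $P_n(1)\setminus\mathcal A$ contain $1$ but neither $2$ nor $3$. Removing one $1$ leaves the partitions of $n-1$ with no part $2$ or $3$. The generating function of partitions with no part $2$ or $3$ is $(1-x^2)(1-x^3)\sum_mp(m)x^m$, so the number is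
\[
p(n-1)-p(n-3)-p(n-4)+p(n-6)=r(n-1)+r(n-2)-r(n-4)-r(n-5).
\]
With $m=n-5$, it follows that $|\mathcal A|>|P_n(1)|$ if and only if
\[
r(m+1)+2r(m)>r(m+4)+r(m+3).
\]
Suppose this fails for all $m\ge m_0$, where $m_0\ge2$. By Lemma~\ref{lem:r},
\[
2r(m+4)\ge r(m+4)+r(m+3)\ge r(m+1)+2r(m)\ge3r(m)\qquad(m\ge m_0),
\]
so $r(m+4)\ge\frac32r(m)$. Since $r(m_0)>0$ and $r$ is nondecreasing, $r(m)$ grows at least like a positive multiple of $(3/2)^{m/4}$. But $r(m)\le p(m)\le q^{-m}\prod_j(1-q^j)^{-1}$ for every $0<q<1$. Taking $(3/2)^{-1/4}<q<1$ gives a contradiction for large $m$. So $|\mathcal A|>|P_n(1)|$ for infinitely many $n$.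

\subsection{An explicit counterexample}

For an explicit small counterexample we spread the vote over four parts. The part $1$ is the least likely to be missing and gets weight $2$; the parts $2,3,4$ get weight $1$ each. The total weight is $5$, and a partition is admitted if the weight of its parts, each counted once, is at least $3$.

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
By Lemma~\ref{lem:shift} it suffices to consider $t=1$ and $n=57$. Let $\mathcal A$ consist of the partitions of $57$ that either
\begin{enumerate}
\item[(a)] contain $1$ and at least one of $2,3,4$, or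
\item[(b)] contain all of $2,3,4$.
\end{enumerate}
Two partitions of type (a) share the part $1$, and a partition of type (b) shares one of $2,3,4$ with every member of $\mathcal A$. So $\mathcal A$ is intersecting.

The members of $\mathcal A\setminus P_{57}(1)$ contain $2,3,4$ but not $1$. Removing one $2$, one $3$ and one $4$ shows that their number is
\[
r(48)=p(48)-p(47)=147273-124754=22519 .
\]
The members of $P_{57}(1)\setminus\mathcal A$ contain $1$ but none of $2,3,4$. Removing one $1$, we count the partitions of $56$ with no part in $\{2,3,4\}$. Their number is the coefficient of $x^{56}$ in $(1-x^2)(1-x^3)(1-x^4)\sum_mp(m)x^m$. Since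
\[
(1-x^2)(1-x^3)(1-x^4)=1-x^2-x^3-x^4+x^5+x^6+x^7-x^9,
\]
this number is
\begin{align*}
&p(56)-p(54)-p(53)-p(52)+p(51)+p(50)+p(49)-p(47)\\
&\quad=526823-386155-329931-281589+239943+204226+173525-124754=22088 .
\end{align*}
Therefore $|\mathcal A|=p(56)+22519-22088=p(56)+431=527254$, while $|P_{57}(1)|=p(56)=526823$.
\end{proof}

The values of $p$ used here are in MacMahon's table, printed in \cite{HR}. For convenience, here are $p(0),\dots,p(56)$, ten to a row; the list can be checked with Euler's recurrence $p(n)=p(n-1)+p(n-2)-p(n-5)-p(n-7)+p(n-12)+p(n-15)-\cdots$.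
\[
\begin{array}{rrrrrrrrrr}
1&1&2&3&5&7&11&15&22&30\\
42&56&77&101&135&176&231&297&385&490\\
627&792&1002&1255&1575&1958&2436&3010&3718&4565\\
5604&6842&8349&10143&12310&14883&17977&21637&26015&31185\\
37338&44583&53174&63261&75175&89134&105558&124754&147273&173525\\
204226&239943&281589&329931&386155&451276&526823&&&
\end{array}
\]

\section{Weighted majorities on all small parts}\label{sec:upper}

\subsection{Which weights?}

We now let the electorate grow with $n$, and the first question is how to weight the parts. The product measure with parameter $q$ suggests the answer. In it the events $i\in\operatorname{supp}\lambda$ are independent with probabilities $q^i$. Suppose we decide membership by the set $S=[K]\cap\operatorname{supp}\lambda$ alone, where $[K]=\{1,\dots,K\}$. An intersecting family of subsets of $[K]$ contains at most one of $S$ and $[K]\setminus S$, so we would like to keep the likelier of the two. Their probabilities have ratio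
\[
\prod_{i\in S}\frac{q^i}{1-q^i}\prod_{i\in[K]\setminus S}\frac{1-q^i}{q^i}
=\exp\Bigl(\sum_{i\in S}w_i-\sum_{i\in[K]\setminus S}w_i\Bigr),\qquad w_i=\log\frac{q^i}{1-q^i}.
\]
So we should keep $S$ when its $w$-weight exceeds half of the weight of $[K]$. If the weights are nonnegative, this rule produces an intersecting family: two disjoint sets cannot both have more than half of the total weight. We therefore restrict the vote to the parts with $w_i\ge0$, that is, $q^i\ge\frac12$. Parts with $q^i<\frac12$ get no vote.

Accordingly, for $q=e^{-\delta}$ put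
\[
K=\lfloor\log2/\delta\rfloor,\qquad w_i=\log\frac{q^i}{1-q^i}=-\log(e^{\delta i}-1)\quad(i\le K),\qquad W=\sum_{i\le K}w_i .
\]
Thus $i\le K$ if and only if $q^i\ge\frac12$, and $w_1>w_2>\dots>w_K\ge0$. For a partition $\lambda$ let
\[
w(\lambda)=\sum_{i\in[K]\cap\operatorname{supp}\lambda}w_i .
\]

\subsection{The exponent}

The number of partitions that lose the vote will be controlled by the continuous function
\[
\varphi(y)=\begin{cases}\log2+\frac12\log\dfrac{e^{-y}}{1-e^{-y}}&(0<y\le\log2),\\[2mm]-\log(1-e^{-y})&(y\ge\log2).\end{cases}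
\]
Note that $\varphi(\delta i)=\log2+\frac12w_i$ for $i\le K$. Differentiating, away from $y=\log2$,
\[
-\varphi'(y)=\psi(y):=\frac{\min(\frac12,e^{-y})}{1-e^{-y}}>0 ,
\]
so $\varphi$ is decreasing. It is positive, since it tends to $0$ at infinity.

\begin{lemma}\label{lem:phi}
We have $\int_0^\infty\varphi(y)\,dy=\int_0^\infty y\psi(y)\,dy=\Phi<\frac{\pi^2}6$. For all $\delta>0$,
\begin{equation}\label{eq:phisum}
\sum_{i\ge1}\varphi(\delta i)\le\frac{\Phi}{\delta},\qquad\text{and}\qquad \sum_{i\ge1}\varphi(\delta i)=\frac{\Phi+o(1)}\delta\quad(\delta\to0).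
\end{equation}
\end{lemma}

\begin{proof}
Let $f(y)=-\log(1-e^{-y})=\sum_{k\ge1}e^{-ky}/k$. Then $\int_0^\infty f=\sum_{k\ge1}k^{-2}=\pi^2/6$. Let $L=\int_{\log2}^\infty f$. The graph $u=f(y)$ is the curve $e^{-y}+e^{-u}=1$, which is symmetric in $y$ and $u$ and meets the diagonal at $(\log2,\log2)$. Hence the area under it consists of a square of side $\log2$ and two regions of area $L$, so $2L+\log^22=\pi^2/6$. On $(0,\log2)$ we have $\varphi(y)=\log2-\frac y2+\frac12f(y)$. Therefore
\[
\int_0^\infty\varphi=\int_0^{\log2}\Bigl(\log2-\frac y2\Bigr)dy+\frac12\Bigl(\frac{\pi^2}6-L\Bigr)+L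
=\frac34\log^22+\frac{\pi^2}{12}+\frac L2=\frac{\pi^2}8+\frac{\log^22}2=\Phi .
\]
As $y\varphi(y)\to0$ at $0$ and at $\infty$, integration by parts gives $\int_0^\infty y\psi=\Phi$. For $y<\log2$ and $x=e^{-y}$ we have $\varphi(y)-f(y)=\log\bigl(2\sqrt{x(1-x)}\bigr)<0$, and $\varphi=f$ for $y\ge\log2$. Hence $\Phi<\pi^2/6$. Finally, since $\varphi$ is decreasing,
\[
\frac1\delta\int_\delta^\infty\varphi\le\sum_{i\ge1}\varphi(\delta i)\le\frac1\delta\int_0^\infty\varphi .\qedhere
\]
\end{proof}

\subsection{The families}

\begin{proposition}\label{prop:family}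
Let $n,t\ge1$, $\delta=\sqrt{\Phi/n}$, $s=\min(t-1,K)$ and $V=\sum_{i\le s}w_i$. Then
\[
\mathcal A=\Bigl\{\lambda\in P_n:\ w(\lambda)>\frac{W+V}2\Bigr\}
\]
is $t$-intersecting, and $|P_n\setminus\mathcal A|\le e^{V/2}e^{\gamma\sqrt n}$.
\end{proposition}

\begin{proof}
Let $\lambda,\mu\in\mathcal A$ and $I=[K]\cap\operatorname{supp}\lambda\cap\operatorname{supp}\mu$. In $w(\lambda)+w(\mu)$ each index in $I$ is counted twice and every other index of $[K]$ at most once. Since the weights are nonnegative,
\[
\sum_{i\in I}w_i\ge w(\lambda)+w(\mu)-W>V .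
\]
Any set of at most $t-1$ indices in $[K]$ has weight at most $V$, because the weights are nonnegative and decreasing. So $|I|\ge t$, and $\lambda$ and $\mu$ have at least $t$ distinct parts in common.

For the second claim we use the exponential-moment bound
\[
\mathbf 1\bigl[w(\lambda)\le\tfrac{W+V}2\bigr]\le e^{(W+V)/2-w(\lambda)}
\]
and write $1=q^{-n}q^{|\lambda|}$ for $\lambda\in P_n$. Then we enlarge the sum to all partitions of all nonnegative integers, where it factors:
\begin{align*}
|P_n\setminus\mathcal A|&\le q^{-n}e^{(W+V)/2}\sum_\lambda q^{|\lambda|}e^{-w(\lambda)}\\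
&=q^{-n}e^{(W+V)/2}\prod_{i\le K}\Bigl(1+e^{-w_i}\frac{q^i}{1-q^i}\Bigr)\prod_{i>K}\frac1{1-q^i}.
\end{align*}
The weights were chosen so that $e^{-w_i}q^i/(1-q^i)=1$, so each factor with $i\le K$ is $2$. Together with its share $e^{w_i/2}$ of $e^{W/2}$ it contributes $2e^{w_i/2}=e^{\varphi(\delta i)}$. The factors with $i>K$ are $e^{\varphi(\delta i)}$ by definition. By \eqref{eq:phisum} the right side is at most
\[
e^{V/2}\exp\Bigl(\delta n+\sum_{i\ge1}\varphi(\delta i)\Bigr)\le e^{V/2}\exp\Bigl(\delta n+\frac\Phi\delta\Bigr)=e^{V/2}e^{2\sqrt{\Phi n}}=e^{V/2}e^{\gamma\sqrt n}.\qedhere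
\]
\end{proof}

The value $\delta=\sqrt{\Phi/n}$ is the one that minimizes $\delta n+\Phi/\delta$. If $n$ is so small that $K=0$, the family is empty and the bound is still correct.

\begin{proof}[Proof of Theorem~\ref{thm:asymp}(i) and of the upper bound in (ii)]
For $t=1$ we have $V=0$, which gives (i). For $t=o(\sqrt n)$ we must show $V=o(\sqrt n)$; this is the only place where the hypothesis on $t$ is used. If $s=0$, then $V=0$, so let $s\ge1$. As $e^{\delta i}-1\ge\delta i$, we have $w_i\le\log\frac1{\delta i}$, and $\log s!\ge s\log s-s$. Hence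
\[
V\le s\log\frac1\delta-\log s!\le s\Bigl(1+\log\frac1{\delta s}\Bigr).
\]
The function $x\bigl(1+\log\frac1{\delta x}\bigr)$ has derivative $\log\frac1{\delta x}$, so it increases on $(0,1/\delta)$. For large $n$ we have $s<t<1/\delta$, and therefore
\[
V\le t\Bigl(1+\log\frac1{\delta t}\Bigr)=\frac1\delta\cdot u\Bigl(1+\log\frac1u\Bigr)\quad\text{with }u=\delta t\to0 .
\]
So $V=o(1/\delta)=o(\sqrt n)$, and Proposition~\ref{prop:family} gives $p(n)-M_t(n)\le e^{(\gamma+o(1))\sqrt n}$.
\end{proof}

\section{Pairs of partitions with disjoint supports}\label{sec:lower}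

We now show that no intersecting family does essentially better. Since $M_t(n)\le M_1(n)$, the following proposition completes the proof of Theorem~\ref{thm:asymp}(ii).

\begin{proposition}\label{prop:lower}
There are $\varepsilon_n\to0$ such that, for all sufficiently large $n$, $|P_n\setminus\mathcal A|\ge e^{(\gamma-\varepsilon_n)\sqrt n}$ for every intersecting family $\mathcal A\subseteq P_n$.
\end{proposition}

An intersecting family omits at least one of any two partitions with disjoint supports. So we look for a random pair $(\lambda',\mu')$ of partitions of $n$ with disjoint supports, exchangeable, and such that, outside an event of small probability, $\lambda'$ takes each value with probability at most $e^{-(\gamma-o(1))\sqrt n}$. The previous proof tells us which pair to try. The sum $\sum_\lambda q^{|\lambda|}e^{-w(\lambda)}$ has factors $1+1$ for $i\le K$. This means that in the corresponding probability measure each small part is present with probability exactly $\frac12$, while the large parts behave as in the product measure. A set that contains each $i\le K$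 independently with probability $\frac12$ has the same law as its complement in $[K]$, so the small parts can simply be divided between $\lambda$ and $\mu$ by fair coin tosses.

One difficulty remains: $|\lambda|$ and $|\mu|$ are random, with standard deviation $O(n^{3/4})$. We aim for a total about $n^{4/5}$ below $n$ and make up the deficit by one additional part. All other parts are likely to be smaller than $n^{4/5}$, so the additional part is the largest one and can be identified and removed.

\begin{proof}[Proof of Proposition~\ref{prop:lower}]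
\emph{Choice of $q$.} Let $m=n-\frac32n^{4/5}$, where $n$ is large. Each term of
\[
q\mapsto\sum_{i\ge1}i\,\frac{\min(\frac12,q^i)}{1-q^i}
\]
is continuous and strictly increasing in $q$, and the series converges locally uniformly on $(0,1)$. So the sum increases continuously from $0$ to $\infty$, and we choose $q=e^{-\delta}$ so that it equals $m$. As $n\to\infty$ we have $q\to1$. The function $y\psi(y)$ is $\frac12\frac y{1-e^{-y}}$, increasing, up to $\log2$, and $\frac y{e^y-1}$, decreasing, afterwards. For a bounded integrable function $h\ge 0$ that first increases and then decreases, comparing each monotone piece with its integral, and treating separately the mesh interval containing the maximum, gives $|\delta\sum_{i\ge1}h(\delta i)-\int_0^\infty h|\le3\delta\sup h$. Hence, by Lemma~\ref{lem:phi},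
\[
\delta^2m=\delta\sum_{i\ge1}\delta i\,\psi(\delta i)\longrightarrow\Phi,\qquad\text{so}\qquad \delta\sim\sqrt{\Phi/n}.
\]
Let $K$, $w_i$, $W$, $w(\lambda)$ be defined from this $\delta$ as in Section~\ref{sec:upper}.

\emph{The random pair.} Independently for each $i$ choose a pair $(m_i,m_i')$ as follows. If $i\le K$, a fair coin decides which one of $m_i,m_i'$ is nonzero; the other one is $0$. If $i>K$, so that $q^i<\frac12$, then only $m_i$ is nonzero with probability $q^i$, only $m_i'$ is nonzero with probability $q^i$, and both are $0$ with probability $1-2q^i$. In all cases a nonzero value equals $a\ge1$ with probability $(1-q^i)q^{i(a-1)}$. As $\sum_{i}q^i<\infty$, almost surely only finitely many values are nonzero. We obtain partitions $\lambda$ and $\mu$, with multiplicities $m_i$ and $m_i'$, whose supports are disjoint. The pairs $(\lambda,\mu)$ and $(\mu,\lambda)$ have the same law.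

A nonzero value has mean $1/(1-q^i)$, so $\mathbf Em_i=\min(\frac12,q^i)/(1-q^i)$ and $\mathbf E|\lambda|=m$. For $i\le K$ and $a\ge1$,
\[
-\log\mathbf P(m_i=a)=\log2-\log(1-q^i)+\delta i(a-1)=\delta ia+\log2+w_i ,
\]
and $-\log\mathbf P(m_i=0)=\log2$. For $i>K$ we have $\mathbf P(m_i=a)=(1-q^i)q^{ia}$ for all $a\ge0$. Hence, for every partition $\nu$,
\begin{equation}\label{eq:entropy}
-\log\mathbf P(\lambda=\nu)=\delta|\nu|+K\log2+w(\nu)-\sum_{i>K}\log(1-q^i).
\end{equation}

\emph{The good event.} Let $E_0$ be the event that the following four conditions hold. We show that $\mathbf P(E_0)\to1$.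

\begin{enumerate}
\item $|\lambda|,|\mu|\in[n-2n^{4/5},\,n-n^{4/5}]$. A nonzero value of $m_i$ has second moment $(1+q^i)/(1-q^i)^2\le2/(1-q^i)^2$. For $i>K$ this gives $\mathbf Em_i^2\le2q^i/(1-q^i)^2$. For $i\le K$ it gives $\mathbf Em_i^2\le1/(1-q^i)^2$, which is at most $2q^i/(1-q^i)^2$ because $q^i\ge\frac12$. Now $2q^i/(1-q^i)^2=1/(2\sinh^2(\delta i/2))$, and $y^2/\sinh^2(y/2)$ is decreasing, so
\[
\operatorname{Var}|\lambda|\le\sum_{i\ge1}\frac{i^2}{2\sinh^2(\delta i/2)}\le\delta^{-3}\int_0^\infty\frac{y^2\,dy}{2\sinh^2(y/2)}=O(n^{3/2}).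
\]
The interval is centered at $m=\mathbf E|\lambda|=\mathbf E|\mu|$ and has half-length $\frac12n^{4/5}$. By Chebyshev's inequality the condition fails with probability $O(n^{3/2-8/5})=O(n^{-1/10})$.
\item All parts of $\lambda$ and $\mu$ are less than $n^{4/5}$. For large $n$ we have $n^{4/5}>K$, and the failure probability is at most $2\sum_{i\ge n^{4/5}}q^i\le2e^{-\delta n^{4/5}}/(1-e^{-\delta})=o(1)$.
\item $|\lambda|\ne|\mu|$. Given all $(m_i,m_i')$ with $i\ge2$, equality forces $m_1-m_1'$ to be one specific integer. As $1\le K$ for large $n$, the difference $m_1-m_1'$ is never $0$ and takes each other value with probability at most $\frac12(1-q)=o(1)$.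
\item $|w(\lambda)-\frac W2|\le n^{2/5}$ and $|w(\mu)-\frac W2|\le n^{2/5}$. The mean of $w(\lambda)$ is $W/2$, and
\[
\operatorname{Var}w(\lambda)=\frac14\sum_{i\le K}w_i^2\le\frac1{4\delta}\int_0^{\log2}\log^2(e^y-1)\,dy=O(\sqrt n),
\]
because $w_i^2=\log^2(e^{\delta i}-1)$ is decreasing for $i\le K$. By Chebyshev's inequality the failure probability is $O(n^{1/2-4/5})=o(1)$.
\end{enumerate}

\emph{Conclusion.} The event $E_0$ is symmetric in $\lambda$ and $\mu$. On $E_0$ let $\lambda'$ and $\mu'$ be obtained from $\lambda$ and $\mu$ by adding the part $n-|\lambda|$ and $n-|\mu|$, respectively. Both are partitions of $n$. By conditions 1 and 2 the added parts are at least $n^{4/5}$ and exceed all parts of $\lambda$ and of $\mu$, and by condition 3 they are distinct. So $\lambda'$ and $\mu'$ have disjoint supports, and $\lambda$ is recovered from $\lambda'$ by deleting the largest part.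

Let $\mathcal A\subseteq P_n$ be intersecting. On $E_0$ at most one of $\lambda',\mu'$ is in $\mathcal A$, so by exchangeability
\[
\mathbf P(E_0,\ \lambda'\notin\mathcal A)\ge\tfrac12\mathbf P(E_0).
\]
On the other hand, let $\nu$ satisfy $\mathbf P(E_0,\lambda=\nu)>0$. By conditions 1 and 4, by \eqref{eq:entropy}, and by the identity $K\log2+\frac W2-\sum_{i>K}\log(1-q^i)=\sum_i\varphi(\delta i)$,
\[
-\log\mathbf P(\lambda=\nu)\ge\delta(n-2n^{4/5})+\sum_{i\ge1}\varphi(\delta i)-n^{2/5}=(2\sqrt\Phi-o(1))\sqrt n ,
\]
where the last step uses \eqref{eq:phisum} and $\delta\sim\sqrt{\Phi/n}$. Since $\lambda$ is determined by $\lambda'$ on $E_0$, each element of $P_n\setminus\mathcal A$ is the value of $\lambda'$ on $E_0$ with probability at most $e^{-(\gamma-o(1))\sqrt n}$. It follows that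
\[
\tfrac12\mathbf P(E_0)\le\mathbf P(E_0,\ \lambda'\notin\mathcal A)\le|P_n\setminus\mathcal A|\,e^{-(\gamma-o(1))\sqrt n},
\]
with an $o(1)$ that does not depend on $\mathcal A$. As $\mathbf P(E_0)\to1$, this proves the proposition.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:asymp}]
It remains to prove the contrast. As $p$ is nondecreasing and $t\ge1$, we have $p(n)-p(n-t)\ge p(n)-p(n-1)=r(n)$, and $r(n)\ge p(n)/(n+1)$ by Lemma~\ref{lem:r}. The asymptotic formula $p(n)\sim e^{\pi\sqrt{2n/3}}/(4\sqrt3\,n)$ of Hardy and Ramanujan \cite{HR} gives the last equality. Since $\pi\sqrt{2/3}=2\sqrt{\pi^2/6}$, the inequality $\gamma<\pi\sqrt{2/3}$ is the inequality $\Phi<\pi^2/6$ of Lemma~\ref{lem:phi}.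
\end{proof}

\section{Proof of Corollary~\ref{cor:all}}\label{sec:cor}

\subsection{Failure for all large $n-t$}

By Theorem~\ref{thm:asymp},
\[
M_1(n)-p(n-1)\ge r(n)-e^{\gamma\sqrt n}\ge e^{(\pi\sqrt{2/3}+o(1))\sqrt n}-e^{\gamma\sqrt n},
\]
which is positive for all large $n$, say for all $n\ge d_0+1$. If $d=n-t\ge d_0$, then Lemma~\ref{lem:shift}, applied $t-1$ times starting from the pair $(d+1,1)$, gives $M_t(n)\ge M_1(d+1)>p(d)=|P_n(t)|$.

\subsection{Validity for $n-t\le4$}

The idea is to discard the ones. A $t$-intersecting family that is not contained in $P_n(t)$ has a member with few ones, and every other member must then share many of the remaining parts with it; for $n-t\le4$ this leaves very few possibilities.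

Let $d=n-t\in\{0,1,2,3,4\}$. We describe $\lambda\in P_n$ by its \emph{core} $\alpha$, the multiset of its parts that are at least $2$. Let $|\alpha|$ be the sum of the core and $\ell(\alpha)$ the number of its elements. Then $\lambda$ has $n-|\alpha|$ ones, and partitions with cores $\alpha,\beta$ have $n-\max(|\alpha|,|\beta|)+|\alpha\cap\beta|_{\#}$ common parts, where $|\alpha\cap\beta|_{\#}$ is the number of elements of the multiset intersection. So they $t$-intersect if and only if
\begin{equation}\label{eq:core}
\max(|\alpha|,|\beta|)\le d+|\alpha\cap\beta|_{\#} .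
\end{equation}
For $\beta=\alpha$ this says that $e(\alpha):=|\alpha|-\ell(\alpha)\le d$. The family $P_n(t)$ consists of the partitions whose core satisfies $|\alpha|\le d$.

Let $\mathcal A$ be a nonempty $t$-intersecting family, and let $\alpha$ be a core of maximum sum among its members. If $|\alpha|\le d$, then $\mathcal A\subseteq P_n(t)$ and we are done. Otherwise write $|\alpha|=d+s$ with $s\ge1$, and $\ell=\ell(\alpha)$, $e=e(\alpha)\le d$, so that
\[
s=\ell-(d-e).
\]
By \eqref{eq:core} every member with core $\beta$ satisfies $|\alpha\cap\beta|_{\#}\ge s$, and $|\beta|\le|\alpha|$ by the choice of $\alpha$.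

\emph{Case $e=d$.} Then $s=\ell$, so $\beta$ contains $\alpha$, and $|\beta|\le|\alpha|$ gives $\beta=\alpha$. Hence $|\mathcal A|=1\le p(d)$.

\emph{Case $e<d$.} Subtracting $1$ from every element of $\alpha$ gives a partition of $e$ into $\ell$ positive parts, so $\ell\le e$. As $s\ge1$, also $\ell\ge d-e+1$. Hence $\frac{d+1}2\le e\le d-1$, which forces $d\ge3$.
\begin{itemize}
\item If $d=3$, then $e=2$ and $\ell=2$. So $\alpha=\{2,2\}$ and $s=1$. A core $\beta\ne\alpha$ with $|\beta|\le4$ that contains $2$ must be $\{2\}$. Hence $|\mathcal A|\le2<3=p(3)$.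
\item If $d=4$, then $e=3$ and $\ell\in\{2,3\}$. If $\ell=2$, then $\alpha=\{3,2\}$ and $s=1$. The cores $\beta\ne\alpha$ with $|\beta|\le5$ that contain $2$ or $3$ are $\{2\}$, $\{3\}$ and $\{2,2\}$. Hence $|\mathcal A|\le4<5=p(4)$. If $\ell=3$, then $\alpha=\{2,2,2\}$ and $s=2$. The only core $\beta\ne\alpha$ with $|\beta|\le6$ that contains $2$ at least twice is $\{2,2\}$. Hence $|\mathcal A|\le2$.
\end{itemize}
In all cases $|\mathcal A|\le p(d)=|P_n(t)|$. This completes the proof of Corollary~\ref{cor:all}.\hfill$\square$

\section{The threshold at $\tau^*\sqrt n\log n$}\label{sec:threshold}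

\subsection{Why multiplicities, and why $1-\log2$}

When $t$ exceeds the number of distinct parts of a typical partition, the supports can no longer guarantee $t$ common parts, and we must use the multiplicities. Throughout this section
\[
c=\frac\pi{\sqrt6},\qquad \delta=\frac c{\sqrt n},\qquad q=e^{-\delta},\qquad k=\lfloor\sqrt n/\log n\rfloor ,
\]
with $n$ large. Let $\xi_1,\xi_2,\dots$ be independent standard exponential variables and put
\[
m_j=\Bigl\lfloor\frac{\xi_j}{\delta j}\Bigr\rfloor,\qquad T=\sum_{j\ge1}jm_j .
\]
As $\mathbf P(m_j\ge a)=e^{-\delta ja}=q^{ja}$, these are the multiplicities in the product measure \eqref{eq:product}. Conditionally on $T=n$ they describe a uniform random element of $P_n$, and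
\begin{equation}\label{eq:PT}
\mathbf P(T=N)=p(N)\,q^N\prod_{j\ge1}(1-q^j).
\end{equation}

Up to rounding, two partitions described by $(\xi_j)$ and $(\xi_j')$ have $\min(\xi_j,\xi_j')/(\delta j)$ common parts equal to $j$. For nonnegative $x,y$ and any $b\ge0$,
\begin{equation}\label{eq:minineq}
\min(x,y)\ge\min(x,b)+\min(y,b)-b ,
\end{equation}
with equality if $\min(x,y)\le b\le\max(x,y)$. To see the inequality, put $x'=\min(x,b)$ and $y'=\min(y,b)$. Then $\min(x,y)\ge\min(x',y')=x'+y'-\max(x',y')\ge x'+y'-b$. If $x\le b\le y$, then both sides of \eqref{eq:minineq} are $x$.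

Let $b=\log2$, the median of the exponential law. If $U$ is uniform on $(0,1)$, then $\xi=-\log U$ and $\xi'=-\log(1-U)$ are both exponential, and one of them is at most $\log2$ and the other at least $\log2$. For this pair equality holds in \eqref{eq:minineq}. Since $\mathbf E\min(\xi,\log2)=\int_0^{\log2}e^{-x}dx=\frac12$, both sides have expectation $\frac12+\frac12-\log2=1-\log2$. So \eqref{eq:minineq} will give a good family and the pair $(U,1-U)$ will give the matching bound. Both lead to the quantity
\begin{equation}\label{eq:tau}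
\frac{(1-\log2)H_k}\delta=(\tau^*+o(1))\sqrt n\log n,\qquad H_k=\sum_{j\le k}\frac1j=\Bigl(\frac12+o(1)\Bigr)\log n ,
\end{equation}
because $\tau^*=(1-\log2)/(2c)$. The cutoff $k$ is large enough for $H_k$ to capture the full $\frac12\log n$. At the same time it is so small that the parts up to $k$ contribute little to the variance of $T$, and are hardly affected by conditioning on $T=n$. The local limit theorem that follows is the tool for making this precise.

\subsection{A local limit theorem}

\begin{lemma}\label{lem:llt}
Let $\sigma^2=\frac2cn^{3/2}$ and $g(x)=e^{-x^2/2}/\sqrt{2\pi}$. For $k'=0$ and for $k'=k$, the sum $T_{>k'}=\sum_{j>k'}jm_j$ satisfies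
\[
\sup_{N\in\mathbb Z}\Bigl|\sigma\mathbf P(T_{>k'}=N)-g\Bigl(\frac{N-\mathbf ET_{>k'}}\sigma\Bigr)\Bigr|\longrightarrow0\qquad(n\to\infty).
\]
\end{lemma}

\begin{proof}
\emph{Variance.} We have $\operatorname{Var}(jm_j)=\frac{j^2q^j}{(1-q^j)^2}=\frac{j^2}{4\sinh^2(\delta j/2)}$. This is decreasing in $j$ and at most $\delta^{-2}$. Hence
\[
\sum_{j\ge1}\operatorname{Var}(jm_j)=\delta^{-3}\Bigl(\int_0^\infty\frac{y^2e^{-y}}{(1-e^{-y})^2}\,dy+o(1)\Bigr)=\delta^{-3}\Bigl(\frac{\pi^2}3+o(1)\Bigr)=(1+o(1))\sigma^2 .
\]
Here we used $\frac{e^{-y}}{(1-e^{-y})^2}=\sum_{l\ge1}le^{-ly}$, which gives the integral $\sum_l 2l/l^3=\pi^2/3=2c^2$. The terms with $j\le k$ contribute at most $k\delta^{-2}=o(n^{3/2})$. So $\operatorname{Var}T_{>k'}\sim\sigma^2$ in both cases.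

\emph{Central limit theorem.} Let $\rho=q^j/(1-q^j)$. The first three factorial moments of $m_j$ are $\rho,2\rho^2,6\rho^3$, so
\[
\mathbf Em_j^3=6\rho^3+6\rho^2+\rho\le6\rho(1+\rho)^2=\frac{6q^j}{(1-q^j)^3}.
\]
By Minkowski's inequality $\mathbf E|m_j-\mathbf Em_j|^3\le8\mathbf Em_j^3$. Since $y/(1-e^{-y})\le1+y$ (equivalently, $(1+y)e^{-y}\le1$),
\[
\sum_jj^3\,\mathbf E|m_j-\mathbf Em_j|^3\le48\,\delta^{-3}\sum_j(1+\delta j)^3e^{-\delta j}=O(\delta^{-4})=O(n^2)=o(\sigma^3).
\]
By Lyapunov's theorem $(T_{>k'}-\mathbf ET_{>k'})/\sigma$ converges in law to a standard normal variable. (The sum is infinite, but we may first cut it off at an index beyond which the total variance is at most $1$.) So its characteristic function $\chi_n(u)$ tends to $e^{-u^2/2}$ for each fixed $u$.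

\emph{Domination.} To pass to individual probabilities we need a bound for $\chi_n$ up to $|u|=\pi\sigma$. From $|1-q^je^{i\theta j}|^2=(1-q^j)^2+4q^j\sin^2\frac{\theta j}2$ we get
\[
\bigl|\mathbf Ee^{i\theta jm_j}\bigr|=\Bigl(1+\frac{4q^j\sin^2(\theta j/2)}{(1-q^j)^2}\Bigr)^{-1/2}.
\]
For $\sqrt n<j\le2\sqrt n$ we have $q^j\ge e^{-2c}$. With $b=4e^{-2c}$ and $b'=\frac12\log(1+b)$ the right side is at most $(1+b\sin^2\frac{\theta j}2)^{-1/2}\le\exp(-b'\sin^2\frac{\theta j}2)$, by concavity of $x\mapsto\log(1+bx)$ on $[0,1]$. We claim that, for large $n$ and $|\theta|\le\pi$,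
\[
\Sigma(\theta):=\sum_{\sqrt n<j\le2\sqrt n}\sin^2\frac{\theta j}2\ge c_1\min(n^{3/2}\theta^2,\sqrt n)
\]
for an absolute constant $c_1>0$. The sum has at least $\sqrt n-1$ terms.
\begin{itemize}
\item Let $|\theta|\le\frac\pi{2\sqrt n}$. Then $|\theta j/2|\le\frac\pi2$, and $|\sin x|\ge\frac2\pi|x|$ for $|x|\le\frac\pi2$ shows that each term is at least $\theta^2j^2/\pi^2\ge\theta^2n/\pi^2$.
\item Let $|\theta|=a/\sqrt n$ with $\frac\pi2\le a\le2\pi$. Then $n^{-1/2}\Sigma(\theta)$ is a Riemann sum of mesh $n^{-1/2}$ for $\int_1^2\sin^2\frac{ay}2\,dy$. The integrand has Lipschitz constant at most $\pi$ in $y$, so the convergence is uniform in $a$. The integral is continuous and positive on the compact interval $[\frac\pi2,2\pi]$.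
\item Let $\frac{2\pi}{\sqrt n}\le|\theta|\le\pi$. A sum of $e^{i\theta j}$ over consecutive $j$ has modulus at most $1/|\sin(\theta/2)|\le\pi/|\theta|\le\frac{\sqrt n}2$. Hence $\Sigma(\theta)=\frac12\sum(1-\cos\theta j)\ge\frac12\bigl(\sqrt n-1-\frac{\sqrt n}2\bigr)$.
\end{itemize}
All indices $j>\sqrt n$ satisfy $j>k'$. With $\theta=u/\sigma$ we have $n^{3/2}\theta^2=\frac c2u^2$, so there is $c_2>0$ with
\[
|\chi_n(u)|\le e^{-c_2u^2}+e^{-c_2\sqrt n}\qquad(|u|\le\pi\sigma).
\]

\emph{Inversion.} With $x=(N-\mathbf ET_{>k'})/\sigma$, Fourier inversion gives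
\[
\sigma\mathbf P(T_{>k'}=N)=\frac1{2\pi}\int_{|u|\le\pi\sigma}\chi_n(u)e^{-iux}\,du,\qquad g(x)=\frac1{2\pi}\int_{\mathbb R}e^{-u^2/2}e^{-iux}\,du .
\]
So the supremum in the lemma is at most
\[
\frac1{2\pi}\int_{|u|\le\pi\sigma}\bigl|\chi_n(u)-e^{-u^2/2}\bigr|\,du+\frac1{2\pi}\int_{|u|>\pi\sigma}e^{-u^2/2}\,du .
\]
The first integral tends to $0$ by dominated convergence, the term $e^{-c_2\sqrt n}$ contributing at most $2\pi\sigma e^{-c_2\sqrt n}\to0$. The second tends to $0$ since $\sigma\to\infty$.
\end{proof}

We draw two consequences. First, $\mathbf ET=\sum_{j\ge1}\frac j{e^{\delta j}-1}$. The function $\frac x{e^{\delta x}-1}$ is decreasing with limit $\frac1\delta$ at $0$, so $\mathbf ET$ differs from $\int_0^\infty\frac{x\,dx}{e^{\delta x}-1}=\frac{\pi^2}{6\delta^2}=n$ by at most $\frac1\delta$. Thus $\mathbf ET=n+O(\sqrt n)=n+o(\sigma)$, and Lemma~\ref{lem:llt} with $k'=0$ gives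
\begin{equation}\label{eq:PTn}
\mathbf P(T=n)\sim\frac1{\sigma\sqrt{2\pi}},\qquad \sup_N\mathbf P(T=N)=O(1/\sigma).
\end{equation}
Second, by \eqref{eq:PT} and \eqref{eq:PTn},
\begin{equation}\label{eq:ratio}
\frac{p(n-h)}{p(n)}=q^h\,\frac{\mathbf P(T=n-h)}{\mathbf P(T=n)}\le Cq^h\qquad(0\le h\le n)
\end{equation}
with an absolute constant $C$, enlarged if necessary to cover the finitely many small $n$. For $h=t$ this is the bound $|P_n(t)|\le Ce^{-ct/\sqrt n}p(n)$ of Theorem~\ref{thm:threshold}(i).

\subsection{Below the threshold: truncated multiplicities}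

It remains to construct the family in Theorem~\ref{thm:threshold}(i). We truncate each multiplicity at the median suggested by \eqref{eq:minineq}.

\begin{proof}[Proof of Theorem~\ref{thm:threshold}(i)]
Let $1\le t\le(\tau^*-\varepsilon)\sqrt n\log n$, let $M_j=\bigl\lfloor\frac{\log2}{\delta j}\bigr\rfloor$, and let
\[
\mathcal A=\Bigl\{\lambda\in P_n:\ \sum_{j\le k}\min(m_j(\lambda),M_j)\ge\frac12\Bigl(t+\sum_{j\le k}M_j\Bigr)\Bigr\}.
\]
If $\lambda,\mu\in\mathcal A$, then by \eqref{eq:minineq} with $b=M_j$,
\[
\sum_j\min(m_j(\lambda),m_j(\mu))\ge\sum_{j\le k}\bigl[\min(m_j(\lambda),M_j)+\min(m_j(\mu),M_j)-M_j\bigr]\ge t .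
\]
So $\mathcal A$ is $t$-intersecting.

It remains to show that almost all partitions belong to $\mathcal A$. In the product measure let $Y=\sum_{j\le k}\min(m_j,M_j)$. As rounding down is monotone, $\min(m_j,M_j)=\lfloor\min(\xi_j,\log2)/(\delta j)\rfloor$, and therefore $\mathbf EY\ge\frac{H_k}{2\delta}-k$. Also $\sum_{j\le k}M_j\le\frac{(\log2)H_k}\delta$. With \eqref{eq:tau} and $k=o(\sqrt n)$ we get, for large $n$,
\[
\mathbf EY-\frac12\Bigl(t+\sum_{j\le k}M_j\Bigr)\ge\frac{(1-\log2)H_k}{2\delta}-k-\frac t2\ge\Bigl(\frac\varepsilon2-o(1)\Bigr)\sqrt n\log n\ge\frac\varepsilon3\sqrt n\log n .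
\]
The terms of $Y$ are independent and lie in $[0,M_j]$, and $\sum_jM_j^2\le\frac{\log^22}{\delta^2}\sum_jj^{-2}=O(n)$. Hoeffding's inequality states that a sum of independent variables with values in intervals of lengths $M_j$ falls below its mean by $v>0$ or more with probability at most $\exp(-2v^2/\sum_jM_j^2)$. Hence the condition defining $\mathcal A$ fails in the product measure with probability at most $e^{-c'_\varepsilon\log^2n}$ for some $c'_\varepsilon>0$. Conditioning on $T=n$ increases this at most by the factor $1/\mathbf P(T=n)=O(n^{3/4})$, by \eqref{eq:PTn}. So $|P_n\setminus\mathcal A|\le e^{-c_\varepsilon\log^2n}p(n)$ for large $n$, with any fixed positive $c_\varepsilon<c'_\varepsilon$.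
\end{proof}

\subsection{Above the threshold: antithetic pairs}

For the upper bound we pair a typical partition with a typical partition that has too few parts in common with it. The pairing acts on the multiplicities of the parts up to $k$ only. We therefore need to know that these multiplicities are nearly independent under the uniform measure on $P_n$, and that the parts exceeding $k$ are too few to matter.

\begin{proof}[Proof of Theorem~\ref{thm:threshold}(ii)]
\emph{Small parts.} Let $Q$ be the law of $(m_j)_{j\le k}$ in the product measure, and $R$ the law of $(m_j(\lambda))_{j\le k}$ for uniform $\lambda\in P_n$. Let $T_1=\sum_{j\le k}jm_j$, $T_2=T-T_1=T_{>k}$, and $s(x)=\sum_{j\le k}jx_j$ for $x\in\mathbb Z_{\ge0}^k$. As $T_2$ is independent of $(m_j)_{j\le k}$,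
\[
\frac{R(x)}{Q(x)}=\frac{\mathbf P(T_2=n-s(x))}{\mathbf P(T=n)} .
\]
We have $\operatorname{Var}T_1\le k\delta^{-2}=O(n^{3/2}/\log n)$. By Chebyshev's inequality $|s(x)-\mathbf ET_1|\le n^{3/4}(\log n)^{-1/4}$ holds outside a set of $x$ of $Q$-probability $O((\log n)^{-1/2})=o(1)$. For $x$ satisfying this inequality,
\[
n-s(x)-\mathbf ET_2=(n-\mathbf ET)+(\mathbf ET_1-s(x))=o(\sigma),
\]
so Lemma~\ref{lem:llt} with $k'=k$ and \eqref{eq:PTn} show that $R(x)/Q(x)=1+o(1)$, uniformly in these $x$. Hence the total variation distance of $Q$ and $R$ is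
\begin{equation}\label{eq:tv}
\sum_xQ(x)\Bigl(1-\frac{R(x)}{Q(x)}\Bigr)^+=o(1).
\end{equation}

\emph{Large parts.} For uniform $\lambda\in P_n$, removing $a$ parts equal to $j$ shows that $\mathbf P(m_j(\lambda)\ge a)=p(n-aj)/p(n)$, with $p$ of a negative integer equal to $0$. By \eqref{eq:ratio}, $\mathbf Em_j(\lambda)\le C\sum_{a\ge1}q^{ja}=C/(e^{\delta j}-1)$. So the expected number of parts exceeding $k$ is at most
\[
C\int_k^\infty\frac{dx}{e^{\delta x}-1}=-\frac C\delta\log(1-e^{-\delta k})=O(\sqrt n\log\log n),
\]
because $\delta k\sim c/\log n$. By Markov's inequality all but $o(p(n))$ partitions in $P_n$ have at most $B:=\sqrt n(\log\log n)^2$ parts exceeding $k$.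

\emph{The pairing.} Let $\mathcal A\subseteq P_n$ be $t$-intersecting, and let $\mathcal A^\circ$ be the set of its members with at most $B$ parts exceeding $k$. For $x\in\mathbb Z_{\ge0}^k$ let $a(x)\in[0,1]$ be the proportion of members of $\mathcal A^\circ$ among the $\lambda\in P_n$ with $(m_j(\lambda))_{j\le k}=x$, and $a(x)=0$ if there are no such $\lambda$. Then, using \eqref{eq:tv} in the second step,
\[
\frac{|\mathcal A|}{p(n)}\le o(1)+\sum_xR(x)a(x)\le o(1)+\sum_xQ(x)a(x).
\]
Let $U_1,\dots,U_k$ be independent and uniform on $(0,1)$, and for $j\le k$ put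
\[
X_j=\Bigl\lfloor\frac{-\log U_j}{\delta j}\Bigr\rfloor,\qquad X_j'=\Bigl\lfloor\frac{-\log(1-U_j)}{\delta j}\Bigr\rfloor,\qquad Y_j=-\log\max(U_j,1-U_j).
\]
Both $X=(X_j)$ and $X'=(X_j')$ have law $Q$, and $\min(X_j,X_j')\le Y_j/(\delta j)$. Here $0\le Y_j\le\log2$ and
\[
\mathbf EY_j=2\int_{1/2}^1(-\log v)\,dv=2\bigl[v-v\log v\bigr]_{1/2}^1=1-\log2 .
\]
So $\sum_{j\le k}\frac{Y_j}{\delta j}$ has mean $\frac{(1-\log2)H_k}\delta=(\tau^*+o(1))\sqrt n\log n$, by \eqref{eq:tau}, and variance at most $\frac{\log^22}{\delta^2}\sum_jj^{-2}=O(n)$. As $t\ge(\tau^*+\varepsilon)\sqrt n\log n$ and $B=o(\sqrt n\log n)$, Chebyshev's inequality shows that the event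
\[
\sum_{j\le k}\min(X_j,X_j')+B<t
\]
has probability $1-o(1)$. On this event $a(X)$ and $a(X')$ are not both positive. Otherwise there would be members $\lambda,\mu$ of $\mathcal A^\circ$, possibly equal, whose multiplicities up to $k$ are $X$ and $X'$. They would have at most $\sum_{j\le k}\min(X_j,X_j')+B<t$ common parts. Therefore
\[
2\sum_xQ(x)a(x)=\mathbf E[a(X)+a(X')]\le1+o(1),
\]
and $|\mathcal A|\le(\frac12+o(1))p(n)$, where the $o(1)$ does not depend on $\mathcal A$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{HR} Hardy and Ramanujan, 1918 (asymptotic formula for $p(n)$; contains MacMahon's table of $p(n)$).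
\bibitem{IIP} \emph{Intersecting Integer Partitions}, \texttt{http://ajc.maths.uq.edu.au/pdf/66/ajc\_v66\_p265.pdf}.
\end{thebibliography}

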